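\title{A normal Moore paratopological group that is not paracompact, consistently with GCH}

\begin{abstract}
We show that the continuum hypothesis does not imply that every normal paratopological group which is a $\sigma$-space and a $k$-space is paracompact. To an abelian group $H$ with a metrizable topology generated by a decreasing sequence of subgroups we attach a paratopological group $G(H)$ on $H\times\mathbb{Q}$, which is always a Moore space. It is normal exactly when every subset of $H$ is an $F_\sigma$, and paracompact exactly when $H$ is a countable union of closed discrete sets. A ladder system on a stationary subset of $\omega_1$ with the uniformization property for countably many colors yields a group $H$ with the first property and without the second, and such a ladder system is consistent with GCH. Under $V=L$ no first-countable example that is a countable union of closed discrete subspaces exists.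
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Hausdorff. In particular a normal space is $T_1$, and a space is \emph{paracompact} if it is Hausdorff and every open cover has a locally finite open refinement. A \emph{paratopological group} is a group $G$ with a topology that makes the multiplication $G\times G\to G$ jointly continuous; inversion need not be continuous. The real line with the topology generated by the intervals $[x,x+\varepsilon)$ is the basic example: addition is continuous because $[x,x+\varepsilon)+[y,y+\varepsilon)\subseteq[x+y,x+y+2\varepsilon)$, while $x\mapsto -x$ is discontinuous at $0$.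

For topological groups, mild countability conditions have strong consequences: every first-countable topological group is metrizable (Birkhoff--Kakutani), and every topological group that is a $p$-space is paracompact. For paratopological groups the picture described in \cite{LS} is different. There is a Tychonoff Moore paratopological group that is not normal, hence not paracompact. Under MA$+\neg$CH there is a separable, normal, non-metrizable Moore paratopological group. Under CH, on the other hand, every separable normal Moore paratopological group is metrizable. (None of these results is used below.) So normality together with CH restores paracompactness in the separable case, and one may ask whether separability is needed.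

A \emph{network} for a space $X$ is a family $\mathcal N$ of subsets of $X$, not necessarily open, such that every open set is a union of members of $\mathcal N$. The space $X$ is a \emph{$\sigma$-space} if it has a network that is a countable union of locally finite families, and a \emph{$k$-space} if a set $F\subseteq X$ is closed whenever $F\cap K$ is closed in $K$ for every compact $K\subseteq X$. The following question is posed in \cite{LS}.

\begin{quote}
\emph{Assume CH. If $G$ is a normal paratopological group that is a $\sigma$-space and a $k$-space, must $G$ be paracompact?}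
\end{quote}

To see what CH does in the separable case, call a space \emph{collectionwise Hausdorff} (CWH) if the points of every closed discrete set can be separated by pairwise disjoint open sets; paracompact spaces have this property. Let $X$ be normal, $E\subseteq X$ dense and $D\subseteq X$ closed discrete. For $A\subseteq D$ the sets $A$ and $D\setminus A$ are closed, so there is an open $O_A\supseteq A$ whose closure misses $D\setminus A$. Then $A=D\cap\overline{O_A}=D\cap\overline{O_A\cap E}$, so $A$ is determined by a subset of $E$, and $2^{|D|}\le 2^{|E|}$. If $E$ is countable and CH holds, then $2^{|D|}\le\aleph_1$, so $D=\{d_0,d_1,\dots\}$ is countable, and the sets $O_{\{d_n\}}\setminus\bigcup_{j<n}\overline{O_{\{d_j\}}}$ separate its points. Thus under CH a separable normal space is CWH, for a reason of pure cardinality. When $|D|=|E|=\aleph_1$ the inequality $2^{|D|}\le2^{|E|}$ says nothing. This suggests that for spaces of size $\aleph_1$ the answer depends on finer combinatorics of $\omega_1$ than cardinal arithmetic can control, and this is what we prove.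

\begin{theorem}\label{thm:main}
If ZFC is consistent, then so is ZFC $+$ GCH $+$ ``there is an abelian paratopological group $G$ with $|G|=\aleph_1$ which is Hausdorff, is first countable (hence a $k$-space), has a base of clopen sets, is a Moore space, is a countable union of closed discrete subspaces (hence a $\sigma$-space), is normal, and is not collectionwise Hausdorff (hence not paracompact).''
\end{theorem}

So the answer to the question is negative: ZFC$+$CH, and even ZFC$+$GCH, does not prove that every normal paratopological group that is a $\sigma$-space and a $k$-space is paracompact. We do not decide whether ZFC$+$CH outright proves that a counterexample to this statement exists.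

The proof has three independent parts. Section~\ref{sec:cone} attaches to a suitable metrizable group $H$ a paratopological group $G(H)$ and translates normality and paracompactness of $G(H)$ into properties of $H$ (Theorem~\ref{thm:dictionary}). Section~\ref{sec:ladder} builds an $H$ with the required properties from a combinatorial hypothesis (U) on $\omega_1$. Section~\ref{sec:forcing} shows by forcing that (U) is consistent with GCH. Only this last part uses forcing. Section~\ref{sec:L} completes the proof and shows that under $V=L$ there is no group as in Theorem~\ref{thm:main}.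

\section{Topological terms and facts}\label{sec:prelim}

A family of subsets of a space $X$ is \emph{locally finite} (\emph{discrete}) if every point of $X$ has a neighborhood meeting only finitely many members (at most one member) of the family; it is \emph{$\sigma$-locally finite} (\emph{$\sigma$-discrete}) if it is a countable union of such families. A set is an $F_\sigma$ if it is a countable union of closed sets. For an open cover $\mathcal G$ and a point $x$, let $\operatorname{st}(x,\mathcal G)$ be the union of the members of $\mathcal G$ that contain $x$. A \emph{development} is a sequence $(\mathcal G_n)_{n\in\omega}$ of open covers such that $\{\operatorname{st}(x,\mathcal G_n):n\in\omega\}$ is a local base at $x$ for every $x$, and a \emph{Moore space} is a regular space with a development. We use the following facts.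

\begin{enumerate}
\item[(T1)] \emph{A first-countable space is a $k$-space.} Suppose $F\cap K$ is closed in $K$ for every compact $K$, and let $x_n\in F$ converge to $x$. The set $K=\{x_n:n\in\omega\}\cup\{x\}$ is compact, so $x\in F$.
\item[(T2)] \emph{A countable union of closed discrete subspaces is a $\sigma$-space.} If $L$ is closed discrete, every point has a neighborhood containing at most one point of $L$, so $\{\{x\}:x\in L\}$ is a discrete family; and the singletons form a network.
\item[(T3)] (Stone) Metrizable spaces are paracompact.
\item[(T4)] (Bing) Paracompact spaces are collectionwise normal: the members of a discrete family of closed sets can be separated by pairwise disjoint open sets. Applied to the singletons of a closed discrete set, this shows that paracompact spaces are CWH.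
\item[(T5)] (Bing's metrization theorem) A regular space with a $\sigma$-discrete base is metrizable.
\item[(T6)] (Michael) A regular space in which every open cover has a $\sigma$-locally finite open refinement is paracompact.
\end{enumerate}

\section{Cone groups}\label{sec:cone}

We want a paratopological group with a closed discrete subset whose subsets can be separated from their complements but whose points cannot all be separated at once. The plan is to let a metric on the discrete set govern both properties. We take a metrizable group $H$ as a horizontal level of $H\times\mathbb{Q}$ and let the neighborhoods of a point open upward like a cone. A neighborhood meets the level of its apex only in the apex, so the level is discrete; at height $t$ above the apex it contains a whole ball whose radius shrinks with $t$, so cones over nearby points intersect. If the balls about $0$ are subgroups, the cones are compatible with addition.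

\subsection*{The construction}
Throughout this section $H$ is an abelian group with subgroups
\[
H=H_0\supseteq H_1\supseteq H_2\supseteq\cdots,\qquad \bigcap_{n}H_n=\{0\},
\]
and $\tau$ is the group topology on $H$ with base $\{h+H_n:h\in H,\ n\in\omega\}$. It is induced by the metric $d(a,b)=\inf\{2^{-n}:a-b\in H_n\}$, and for each $n$ the cosets of $H_n$ partition $H$ into clopen sets. Put $I_r=[2^{-r-1},2^{-r})\cap\mathbb{Q}$ for $r\in\omega$. These intervals partition $(0,1)\cap\mathbb{Q}$, and $\bigcup_{r\ge n}I_r=(0,2^{-n})\cap\mathbb{Q}$. In the group $G=G(H)=H\times\mathbb{Q}$ let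
\[
U_n=\{(0,0)\}\cup\bigcup_{r\ge n}H_r\times I_r .
\]
Thus $U_0\supseteq U_1\supseteq\cdots$, the set $U_n$ consists of the points of $U_0$ with second coordinate less than $2^{-n}$, and
\begin{gather}
(h,q)+U_n=\{(h,q)\}\cup\bigcup_{r\ge n}(h+H_r)\times(q+I_r),\label{eq:cone}\\
(h,q)+U_n\subseteq (h+H_n)\times[q,q+2^{-n}).\label{eq:box}
\end{gather}
Intervals in the second coordinate are always intervals of rationals. See Figure~\ref{fig:cones}. The sets $L_q=H\times\{q\}$ are the \emph{levels} of $G$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!30] (0,2) rectangle (8,4);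
\fill[gray!30] (1,1) rectangle (5,2);
\foreach \x in {2,4} {
  \fill[gray!30] (\x-0.8,0.5) rectangle (\x+0.8,1);
  \fill[gray!30] (\x-0.4,0.25) rectangle (\x+0.4,0.5);
  \fill[gray!30] (\x-0.2,0.125) rectangle (\x+0.2,0.25);
  \fill (\x,0) circle (1.5pt);
}
\draw (0,0) -- (8,0) node[right] {$L_0$};
\draw[->] (0,0) -- (0,4.4) node[left] {$\mathbb{Q}$};
\node[left] at (0,4) {\small $1$};
\node[left] at (0,2) {\small $1/2$};
\node[left] at (0,1) {\small $1/4$};
\node[left] at (0,0.5) {\small $1/8$};
\node at (4,3) {$H$};
\node at (3,1.5) {$a+H_1=b+H_1$};
\node at (2,0.75) {\small $a+H_2$};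
\node at (4,0.75) {\small $b+H_2$};
\node[below] at (2,0) {$(a,0)$};
\node[below] at (4,0) {$(b,0)$};
\end{tikzpicture}
\caption{The cones $(a,0)+U_0$ and $(b,0)+U_0$ in $H\times\mathbb{Q}$ for $a-b\in H_1\setminus H_2$. At heights in $[2^{-r-1},2^{-r})$ the cone over $a$ is the coset $a+H_r$. The two cones coincide at heights from $1/4$ on and are disjoint below $1/4$.}
\label{fig:cones}
\end{figure}

\begin{proposition}\label{prop:topology}
The sets $g+U_n$ $(g\in G,\ n\in\omega)$ form a base of a topology on $G$ in which $\{g+U_n:n\in\omega\}$ is a local base at $g$. With this topology $G$ is a first-countable Hausdorff abelian paratopological group, the sets $(h+H_n)\times\mathbb{Q}$ are clopen, and every level $L_q$ is closed and discrete. In particular $G$ is a $k$-space and a $\sigma$-space.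
\end{proposition}

\begin{proof}
We first show:
\begin{equation}\label{eq:add}
\text{if }(h,t),(h',t')\in U_0\text{ and }t+t'<2^{-n},\text{ then }(h+h',t+t')\in U_n .
\end{equation}
If one of the two points is $(0,0)$, the sum is the other point, which lies in $U_0$ and has second coordinate less than $2^{-n}$. Otherwise let $t\in I_r$, $t'\in I_{r'}$ and $t+t'\in I_s$. Then $s\ge n$, and $s\le\min(r,r')$ because $t+t'\ge\max(t,t')$. Hence $h+h'\in H_r+H_{r'}\subseteq H_s$.

By \eqref{eq:add}, if $u=(h,t)\in U_n$ and $2^{-m}\le 2^{-n}-t$, then $u+U_m\subseteq U_n$. So every point $x$ of $g+U_n$ satisfies $x+U_m\subseteq g+U_n$ for all large $m$, which gives the first sentence of the proposition. Again by \eqref{eq:add}, $U_{n+1}+U_{n+1}\subseteq U_n$, so $(g+U_{n+1})+(g'+U_{n+1})\subseteq(g+g')+U_n$ and addition is jointly continuous.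

By \eqref{eq:box} the projections of $G$ onto $(H,\tau)$ and onto $\mathbb{Q}$ with its usual topology are continuous. Hence $G$ is Hausdorff, the sets $(h+H_n)\times\mathbb{Q}$ are clopen, and the levels are closed. By \eqref{eq:cone}, $((h,q)+U_0)\cap L_q=\{(h,q)\}$, so $L_q$ is discrete. There are countably many levels, so (T1) and (T2) apply.
\end{proof}

We call $G(H)$ with this topology the \emph{cone group} over $H$. Inversion is never continuous: $U_0\cap(-U_0)=\{(0,0)\}$, and $(0,0)$ is not isolated since $(0,2^{-n-1})\in U_n$. For $H=\{0\}$ we get $\mathbb{Q}$ with the topology generated by the intervals $[q,q+\varepsilon)$.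

The smallest case that shows the mechanism is that of two points on one level.

\begin{lemma}\label{lem:meet}
Let $a,b\in H$, $q\in\mathbb{Q}$ and $n,m\in\omega$. Then $((a,q)+U_n)\cap((b,q)+U_m)\ne\emptyset$ if and only if $a-b\in H_{\max(n,m)}$.
\end{lemma}

\begin{proof}
Let $l=\max(n,m)$. By \eqref{eq:cone} the two sets meet if and only if $a=b$ or the cosets $a+H_r$ and $b+H_r$ meet for some $r\ge l$, that is, $a-b\in H_r$ for some $r\ge l$. Since the $H_r$ decrease, this means $a-b\in H_l$.
\end{proof}

So although $L_q$ is discrete, it remembers $\tau$: the cones of size $n$ over $a$ and $b$ meet exactly when $d(a,b)\le2^{-n}$. The next lemma turns $\tau$-closed subsets of a level into clopen subsets of $G$; it is the source of all separation properties of $G$.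

\begin{lemma}\label{lem:clopen}
If $Z\subseteq H$ is $\tau$-closed, $q\in\mathbb{Q}$ and $n\in\omega$, then $V=(Z\times\{q\})+U_n$ is clopen in $G$.
\end{lemma}

\begin{proof}
As a union of basic open sets $V$ is open, and by \eqref{eq:cone}
\[
V=(Z\times\{q\})\cup\bigcup_{r\ge n}(Z+H_r)\times(q+I_r).
\]
Let $x=(h,t)\notin V$. We find $m$ with $(x+U_m)\cap V=\emptyset$. The points of $V$ have second coordinate in $[q,q+2^{-n})$, and those of $x+U_m$ in $[t,t+2^{-m})$. So if $t<q$ any $m$ with $2^{-m}\le q-t$ works, and if $t\ge q+2^{-n}$ any $m$ works.

Let $t=q$. Then $h\notin Z$, and since $Z$ is $\tau$-closed there is $m\ge n$ with $(h+H_m)\cap Z=\emptyset$. For every $a\in Z$ we have $a-h\notin H_m$, so $x+U_m$ misses $(a,q)+U_n$ by Lemma~\ref{lem:meet}.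

Let $t\in q+I_r$ with $r\ge n$. Then $h\notin Z+H_r$, and $Z+H_r$ is a union of cosets of $H_r$, so $(h+H_r)\cap(Z+H_r)=\emptyset$. Choose $m\ge r$ with $t+2^{-m}\le q+2^{-r}$. By \eqref{eq:box}, $x+U_m\subseteq(h+H_r)\times(q+I_r)$, and the part of $V$ with second coordinate in $q+I_r$ is $(Z+H_r)\times(q+I_r)$.
\end{proof}

That $Z$ is closed is used only in the case $t=q$, and it is needed: by Lemma~\ref{lem:meet}, $(h,q)$ lies in the closure of $V$ whenever $h$ lies in the $\tau$-closure of $Z$.

\begin{proposition}\label{prop:moore}
$G$ has a base of clopen sets and is a Moore space.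
\end{proposition}

\begin{proof}
Lemma~\ref{lem:clopen} with $Z=\{h\}$ shows that the basic open sets are clopen; in particular $G$ is regular. A point lies in the cones of many points on lower levels, so for a development we shorten the cones until they avoid the first few levels. Enumerate $\mathbb{Q}=\{q_i:i\in\omega\}$. For $y=(h,q)$ and $n\in\omega$ choose $m(y,n)\ge n$ such that the open interval $(q,q+2^{-m(y,n)})$ contains no $q_j$ with $j\le n$, and let $\mathcal G_n=\{y+U_{m(y,n)}:y\in G\}$. Let $x\in L_{q_i}$ and $n\ge i$, and suppose $x\in y+U_{m(y,n)}$ with $y=(h,q)$. Then $q_i\in[q,q+2^{-m(y,n)})$ by \eqref{eq:box}, so $q_i=q$ by the choice of $m(y,n)$, and $x=y$ by \eqref{eq:cone}. Hence $\operatorname{st}(x,\mathcal G_n)=x+U_{m(x,n)}\subseteq x+U_n$ for $n\ge i$, and $(\mathcal G_n)$ is a development.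
\end{proof}

\subsection*{Normality and paracompactness}
Call $E\subseteq H$ \emph{$n$-separated} if $a-b\notin H_n$ for distinct $a,b\in E$. An $n$-separated set is $m$-separated for every $m\ge n$.

\begin{theorem}\label{thm:dictionary}
Let $G=G(H)$.
\begin{enumerate}
\item[(1)] $G$ is normal if and only if every subset of $(H,\tau)$ is an $F_\sigma$.
\item[(2)] The following are equivalent: \textup{(i)} $G$ is metrizable; \textup{(ii)} $G$ is paracompact; \textup{(iii)} $G$ is CWH; \textup{(iv)} $H=\bigcup_{i\in\omega}E_i$, where each $E_i$ is $n_i$-separated for some $n_i$; \textup{(v)} $(H,\tau)$ is a countable union of closed discrete subsets.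
\end{enumerate}
\end{theorem}

\begin{proof}
(1) Suppose $G$ is normal and let $A\subseteq H$. The sets $A\times\{0\}$ and $(H\setminus A)\times\{0\}$ are closed, being subsets of the closed discrete set $L_0$. Let $V$ and $W$ be disjoint open sets containing them, and let $A_n=\{a\in A:(a,0)+U_n\subseteq V\}$, so that $A=\bigcup_nA_n$. We claim that the $\tau$-closure of $A_n$ is contained in $A$; then $A=\bigcup_n\operatorname{cl}_\tau A_n$ is an $F_\sigma$. Let $b\in H\setminus A$ and choose $m\ge n$ with $(b,0)+U_m\subseteq W$. For $a\in A_n$ the sets $(a,0)+U_n\subseteq V$ and $(b,0)+U_m\subseteq W$ are disjoint, so $a-b\notin H_m$ by Lemma~\ref{lem:meet}. Thus $b+H_m$ misses $A_n$.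

Conversely, suppose every subset of $H$ is an $F_\sigma$, and let $A,B\subseteq G$ be disjoint closed sets. For $q\in\mathbb{Q}$ and $n\in\omega$ let
\[
A_{q,n}=\{h\in H:(h,q)\in A\text{ and }((h,q)+U_n)\cap B=\emptyset\}.
\]
Since $B$ is closed, $A=\bigcup_{q,n}A_{q,n}\times\{q\}$. The open set $(A_{q,n}\times\{q\})+U_n$ misses $B$, but its closure need not. So write $A_{q,n}=\bigcup_kZ_{q,n,k}$ with $Z_{q,n,k}$ $\tau$-closed. The sets $(Z_{q,n,k}\times\{q\})+U_n$ miss $B$, cover $A$, and are clopen by Lemma~\ref{lem:clopen}. There are countably many of them because $\mathbb{Q}$ is countable; list them as $V_0,V_1,\dots$. Exchanging the roles of $A$ and $B$ gives clopen sets $W_0,W_1,\dots$ that miss $A$ and cover $B$. The sets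
\[
V=\bigcup_i\Bigl(V_i\setminus\bigcup_{j\le i}W_j\Bigr),\qquad W=\bigcup_k\Bigl(W_k\setminus\bigcup_{j\le k}V_j\Bigr)
\]
are open. We have $A\subseteq V$ because a point of $A$ lies in some $V_i$ and in no $W_j$, and $B\subseteq W$ by the symmetric reason. They are disjoint: the $i$th piece of $V$ misses $W_k$ if $k\le i$, and the $k$th piece of $W$ misses $V_i$ if $i\le k$.

(2) The implications (i)$\Rightarrow$(ii)$\Rightarrow$(iii) are (T3) and (T4).

(iii)$\Rightarrow$(iv). Separating the points of $L_0$ gives numbers $n(h)$ such that the sets $(h,0)+U_{n(h)}$ $(h\in H)$ are pairwise disjoint. By Lemma~\ref{lem:meet}, $E_n=\{h:n(h)=n\}$ is $n$-separated.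

(iv)$\Rightarrow$(i). For $q\in\mathbb{Q}$, $i\in\omega$ and $m\ge n_i$ let $\mathcal B_{q,i,m}=\{(h,q)+U_m:h\in E_i\}$. By \eqref{eq:box}, $(h,q)+U_m\subseteq(h+H_m)\times\mathbb{Q}$. Since $E_i$ is $m$-separated, these larger sets are, for distinct $h\in E_i$, distinct members of a partition of $G$ into open sets. Hence $\mathcal B_{q,i,m}$ is discrete. The union of these countably many families contains $(h,q)+U_m$ for every point $(h,q)$ and all large $m$, so it is a base, and (T5) applies.

(iv)$\Leftrightarrow$(v). An $n$-separated set has at most one point in each of the open sets $h+H_n$, so it is closed discrete. Conversely, a discrete set $D$ is the union of the sets $\{h\in D:(h+H_n)\cap D=\{h\}\}$, and the $n$th of these is $n$-separated.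
\end{proof}

\begin{example}\label{ex:simple}
If $H$ is countable, then (iv) holds with singletons $E_i$, and $G(H)$ is metrizable. Let $H=(\mathbb{Z}/2\mathbb{Z})^\omega$, with $H_n$ the subgroup of sequences vanishing on the first $n$ coordinates. Here $\tau$ has a countable base, so there are only $2^{\aleph_0}$ closed sets and $2^{\aleph_0}$ sets of type $F_\sigma$, but $2^{2^{\aleph_0}}$ subsets. So $G(H)$ is a Moore paratopological group that is not normal.
\end{example}

\begin{remark}\label{rem:separable}
The same count shows where a normal, non-paracompact cone group has to be sought under CH. If $(H,\tau)$ is separable and $G(H)$ is normal, then $2^{|H|}\le 2^{\aleph_0}$; under CH this makes $H$ countable and $G(H)$ metrizable. So $H$ must be nonseparable.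
\end{remark}

\section{A group from a ladder system}\label{sec:ladder}

By Theorem~\ref{thm:dictionary} we need a group $H$ in which every subset is an $F_\sigma$ but which is not a countable union of separated sets. We first find a metric space with these properties and then pass to the Boolean group it generates.

Recall that a subset of $\omega_1$ is a \emph{club} if it is closed and unbounded, and \emph{stationary} if it meets every club. A countable intersection of clubs is a club, so if a stationary set is a union of countably many sets, one of them is stationary. \emph{Fodor's lemma} states that if $S'\subseteq\omega_1$ is stationary and $f(\lambda)<\lambda$ for all $\lambda\in S'$, then $f$ is constant on a stationary subset of $S'$. We identify an ordinal with the set of smaller ordinals. We write $\omega_1^n$ for the set of functions $n\to\omega_1$ and $[X]^{<\omega}$ for the set of finite subsets of $X$, and ``almost all $n$'' means all but finitely many $n\in\omega$.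

Let $S\subseteq\omega_1$ be a set of limit ordinals. A \emph{ladder system} on $S$ is a family $\bar\eta=(\eta_\lambda)_{\lambda\in S}$ of strictly increasing functions $\eta_\lambda:\omega\to\lambda$ with range cofinal in $\lambda$. A \emph{coloring} is a function $c:S\times\omega\to\omega$; we think of $c(\lambda,n)$ as the color that $\lambda$ requests at the ordinal $\eta_\lambda(n)$. Different $\lambda$ may make conflicting requests at the same ordinal. A function $F:\omega_1\to\omega$ \emph{uniformizes} $c$ if for every $\lambda\in S$ we have $F(\eta_\lambda(n))=c(\lambda,n)$ for almost all $n$.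

\medskip
\noindent\textbf{Hypothesis (U).} \emph{There are a stationary set $S\subseteq\omega_1$ of limit ordinals and a ladder system $\bar\eta$ on $S$ such that every coloring $c:S\times\omega\to\omega$ is uniformized by some $F:\omega_1\to\omega$.}
\medskip

In this section we assume (U) and fix such $S$ and $\bar\eta$. The ladders are pairwise distinct, since $\lambda=\sup\operatorname{ran}\eta_\lambda$.

\subsection*{The space of ladders}
Give $S$ the metrizable topology in which the $n$th basic neighborhood of $\mu$ is $\{\lambda\in S:\eta_\lambda{\restriction}n=\eta_\mu{\restriction}n\}$. We check the two properties we want.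

\emph{Every $B\subseteq S$ is an $F_\sigma$.} Let $F$ uniformize the coloring $c(\lambda,n)=1_B(\lambda)$, and let $B_m=\{\lambda\in S:F(\eta_\lambda(n))=1\text{ for all }n\ge m\}$. Then $B=\bigcup_mB_m$. If $\mu\notin B_m$, then $F(\eta_\mu(i))\ne1$ for some $i\ge m$, and no $\lambda$ with $\eta_\lambda{\restriction}(i+1)=\eta_\mu{\restriction}(i+1)$ is in $B_m$. So $B_m$ is closed. In words: $F$ lets us read membership in $B$ off the tail of the ladder, and ``the tail from $m$ on reads $1$'' is a closed condition.

\emph{$S$ is not a countable union of sets on which $\lambda\mapsto\eta_\lambda{\restriction}n$ is injective for some $n$.} This is the following lemma, which uses only that $S$ is stationary.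

\begin{lemma}\label{lem:fodor}
If $S'\subseteq S$ is stationary and $n\in\omega$, there are $\lambda\ne\lambda'$ in $S'$ with $\eta_\lambda{\restriction}n=\eta_{\lambda'}{\restriction}n$.
\end{lemma}

\begin{proof}
For each $j$ we have $\eta_\lambda(j)<\lambda$. Applying Fodor's lemma $n$ times gives stationary sets $S'\supseteq S'_0\supseteq\dots\supseteq S'_{n-1}$ with $\lambda\mapsto\eta_\lambda(j)$ constant on $S'_j$. Take two elements of the last set.
\end{proof}

The two properties pull against each other, and the restriction to countably many colors is what lets them coexist. If $\omega_1$ colors were allowed, the coloring $c(\lambda,n)=\lambda$ could not be uniformized: there would be $m$ and a stationary $S'$ with $F(\eta_\lambda(m))=\lambda$ for $\lambda\in S'$, contradicting Lemma~\ref{lem:fodor} for $n=m+1$. The tail of $\eta_\lambda$ cannot carry the name of $\lambda$. It can, however, carry the name of any finite subset of $\lambda$, because such a set is contained in the countable ordinal $\eta_\lambda(n)$ for almost all $n$. This is what the group case needs.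

\subsection*{The Boolean group}
Let $H=[S]^{<\omega}$ with symmetric difference as addition; its zero is $\emptyset$, and $h=-h$. For $n\ge1$ and $h\in H$ let
\[
\pi_n(h)=\{s\in\omega_1^n:\ \eta_\lambda{\restriction}n=s\text{ for an odd number of }\lambda\in h\}.
\]
Then $\pi_n$ is the homomorphism from $H$ to $[\omega_1^n]^{<\omega}$ (with symmetric difference) determined by $\pi_n(\{\lambda\})=\{\eta_\lambda{\restriction}n\}$. Put $H_0=H$ and $H_n=\ker\pi_n$ for $n\ge1$. If each $s'\in\omega_1^{n+1}$ is $\eta_\lambda{\restriction}(n+1)$ for an even number of $\lambda\in h$, then summing over the extensions $s'$ of a given $s\in\omega_1^n$ shows that $s\notin\pi_n(h)$; so $H_{n+1}\subseteq H_n$. If $h\neq\emptyset$, then for large $n$ the sequences $\eta_\lambda{\restriction}n$ $(\lambda\in h)$ are distinct, so $\pi_n(h)\ne\emptyset$; hence $\bigcap_nH_n=\{\emptyset\}$. Thus $H$ is a group of the kind considered in Section~\ref{sec:cone}. For $n\ge1$ we have $\{\lambda\}+\{\mu\}\in H_n$ if and only if $\eta_\lambda{\restriction}n=\eta_\mu{\restriction}n$, so the singletons form a copy of the space of ladders inside $(H,\tau)$.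

\begin{lemma}\label{lem:notsep}
$H$ does not satisfy condition \textup{(iv)} of Theorem~\ref{thm:dictionary}.
\end{lemma}

\begin{proof}
Suppose $H=\bigcup_iE_i$ with $E_i$ being $n_i$-separated; we may take $n_i\ge1$. For some $i$ the set $S'=\{\lambda\in S:\{\lambda\}\in E_i\}$ is stationary. Lemma~\ref{lem:fodor} gives $\lambda\ne\lambda'$ in $S'$ with $\{\lambda\}+\{\lambda'\}\in H_{n_i}$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:fsigma}
Every $A\subseteq H$ is an $F_\sigma$ in $(H,\tau)$.
\end{lemma}

\begin{proof}
\emph{Reduction to one element for each $\lambda$.} Since $\{\emptyset\}$ is closed, we may assume $\emptyset\notin A$. A nonempty $h\in H$ is attached to the ladder of $\max h$, and only countably many $h$ are attached to the same ladder: for $\lambda\in S$ the set $\{h\in H:\max h=\lambda\}$ is countable and nonempty. Enumerate it, possibly with repetitions, as $\{g_j(\lambda):j\in\omega\}$. Then $A=\bigcup_j\{g_j(\lambda):\lambda\in B^j\}$ with $B^j=\{\lambda\in S:g_j(\lambda)\in A\}$. So it suffices to prove: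
\begin{quote}
\emph{if $g:S\to H$ satisfies $\max g(\lambda)=\lambda$ for all $\lambda$, and $B\subseteq S$, then $\{g(\lambda):\lambda\in B\}$ is an $F_\sigma$.}
\end{quote}

\emph{Coding.} If $h$ is a limit of elements $g(\lambda_n)$ with $\lambda_n\in B$, the coloring $1_B$ alone can at best produce some $\mu\in h\cap B$; it gives no control over the other elements of $h$, whereas we need $h=g(\mu)$. So we also write the remainder $\rho(\lambda)=g(\lambda)\setminus\{\lambda\}\in[\lambda]^{<\omega}$ on the ladder of $\lambda$. For $\alpha<\omega_1$ fix an injection $b_\alpha:[\alpha]^{<\omega}\times\{0,1\}\to\omega$. Define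
\[
c(\lambda,n)=\begin{cases} b_{\eta_\lambda(n)}\bigl(\rho(\lambda),1_B(\lambda)\bigr) & \text{if }\rho(\lambda)\subseteq\eta_\lambda(n),\\ 0&\text{otherwise.}\end{cases}
\]
The first case holds for almost all $n$, since $\eta_\lambda$ is increasing and cofinal in $\lambda$. Let $F$ uniformize $c$, and decode: $\Phi(\alpha)=b_\alpha^{-1}(F(\alpha))$ if $F(\alpha)\in\operatorname{ran}b_\alpha$, and $\Phi(\alpha)=(\emptyset,0)$ otherwise. Then $\Phi(\alpha)\in[\alpha]^{<\omega}\times\{0,1\}$ for all $\alpha$, and
\begin{equation}\label{eq:decode}
\text{for every }\lambda\in S:\quad \Phi(\eta_\lambda(n))=(\rho(\lambda),1_B(\lambda))\ \text{ for almost all }n.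
\end{equation}
Let $B_m=\{\lambda\in S:\Phi(\eta_\lambda(n))=(\rho(\lambda),1)\text{ for all }n\ge m\}$ and $Y_m=\{g(\lambda):\lambda\in B_m\}$. By \eqref{eq:decode}, $B=\bigcup_mB_m$, so it remains to show that $Y_m$ is closed.

\emph{$Y_m$ is closed.} Let $h$ be in the closure of $Y_m$. For each $n>m$ choose $\lambda_n\in B_m$ with $h+g(\lambda_n)\in H_n$, that is, $\pi_n(h)=\pi_n(g(\lambda_n))$.

First, the ladder of $\lambda_n$ is not canceled in $\pi_n(g(\lambda_n))$. Indeed, $\rho(\lambda_n)$ is the first coordinate of $\Phi(\eta_{\lambda_n}(m))$, so $\rho(\lambda_n)\subseteq\eta_{\lambda_n}(m)$. For $\nu\in\rho(\lambda_n)$ this gives $\eta_\nu(m)<\nu<\eta_{\lambda_n}(m)$, and hence $\eta_\nu{\restriction}n\ne\eta_{\lambda_n}{\restriction}n$ as $m<n$. So $\eta_{\lambda_n}{\restriction}n\in\pi_n(g(\lambda_n))=\pi_n(h)$, and there is $\mu_n\in h$ with $\eta_{\mu_n}{\restriction}n=\eta_{\lambda_n}{\restriction}n$. As $h$ is finite, there are $\mu\in h$ and an infinite set $J$ of integers $n>m$ with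
\[
\eta_\mu{\restriction}n=\eta_{\lambda_n}{\restriction}n\qquad(n\in J).
\]

Next, $\mu\in B_m$. For $i\ge m$ and $n\in J$ with $n>i$ we have $\Phi(\eta_\mu(i))=\Phi(\eta_{\lambda_n}(i))=(\rho(\lambda_n),1)$. For $i=m$ this shows that $\rho(\lambda_n)$ has the same value $\rho^*$ for all $n\in J$. Since $J$ is infinite, $\Phi(\eta_\mu(i))=(\rho^*,1)$ for all $i\ge m$. By \eqref{eq:decode} applied to $\mu$ we get $\rho(\mu)=\rho^*$, and so $\mu\in B_m$.

Finally, $h=g(\mu)$. For $n\in J$ we have $g(\lambda_n)=\rho^*+\{\lambda_n\}$ and $g(\mu)=\rho^*+\{\mu\}$, so
\[
\pi_n(h)=\pi_n(\rho^*)+\{\eta_{\lambda_n}{\restriction}n\}=\pi_n(\rho^*)+\{\eta_\mu{\restriction}n\}=\pi_n(g(\mu)).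
\]
Thus $h+g(\mu)\in H_n$ for infinitely many $n$, hence for all $n$, and $h=g(\mu)\in Y_m$.
\end{proof}

\begin{corollary}\label{cor:U}
Assume \textup{(U)}. Then $G(H)$ is a normal abelian paratopological group of cardinality $\aleph_1$ that is a first-countable Moore space with a clopen base, a countable union of closed discrete subspaces, a $\sigma$-space and a $k$-space, and is not CWH; hence it is not paracompact.
\end{corollary}

\begin{proof}
We have $|H\times\mathbb{Q}|=|S|=\aleph_1$. Combine Propositions~\ref{prop:topology} and~\ref{prop:moore}, Theorem~\ref{thm:dictionary}, and Lemmas~\ref{lem:notsep} and~\ref{lem:fsigma}.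
\end{proof}

\section{Uniformization is consistent with GCH}\label{sec:forcing}

The result of this section is due in essence to Shelah \cite{Shelah}; we give a proof.

\begin{proposition}\label{prop:con}
If ZFC is consistent, then so is ZFC $+$ GCH $+$ \textup{(U)}.
\end{proposition}

We start from a model of GCH, fix a ladder system, and add uniformizing functions by an iteration of length $\omega_2$ that treats every coloring. Two things must survive: $S$ must remain stationary, and CH must remain true. The first is secured by properness. For the second we show that no new reals are added, and here we use that $\omega_1\setminus S$ is stationary.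

\subsection*{Background on forcing}
A forcing is a preorder $P$ with a largest element $1$; $q\le p$ means that $q$ extends $p$. For a regular uncountable cardinal $\chi$ let $\mathcal H(\chi)$ be the set of sets whose transitive closure has size less than $\chi$. For $\chi>\omega_1$ and a countable elementary submodel $N\prec\mathcal H(\chi)$ we use:
\begin{enumerate}
\item[(E1)] $\delta=N\cap\omega_1$ is a countable limit ordinal; every element of $\mathcal H(\chi)$ definable in $\mathcal H(\chi)$ from parameters in $N$ is in $N$; finite subsets of $N$ are elements of $N$; and every countable $x\in N$ is a subset of $N$.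
\item[(E2)] For $x\in\mathcal H(\chi)$, the set of all $N\cap\omega_1$ with $N\prec\mathcal H(\chi)$ countable and $x\in N$ contains a club. (Take a continuous increasing $\omega_1$-chain of such models whose union contains $\omega_1$.)
\end{enumerate}
If $P\in N$, a condition $q$ is \emph{$(N,P)$-generic} if for every dense $D\subseteq P$ with $D\in N$, every extension of $q$ is compatible with an element of $D\cap N$. The forcing $P$ is \emph{proper} if for every sufficiently large regular $\chi$ there is $x\in\mathcal H(\chi)$ such that for all countable $N\prec\mathcal H(\chi)$ with $P,x\in N$, every $p\in P\cap N$ has an $(N,P)$-generic extension. A \emph{generic sequence} for $(N,P)$ is a descending sequence $p_0\ge p_1\ge\cdots$ in $P\cap N$ that has a term in every dense $D\subseteq P$ with $D\in N$. For every $p\in P\cap N$ there is a generic sequence with $p_0=p$: list the dense sets in $N$ as $D_0,D_1,\dots$ and pick $p_{n+1}\in D_n\cap N$ below $p_n$ by elementarity. A lower bound of a generic sequence is $(N,P)$-generic. We quote two theorems of Shelah (see \cite[Ch.~31]{Jech}):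
\begin{enumerate}
\item[(P1)] proper forcings preserve $\omega_1$ and stationary subsets of $\omega_1$;
\item[(P2)] a countable support iteration of forcings that are forced to be proper is proper.
\end{enumerate}

\subsection*{Uniformizing one coloring}
Let $S\subseteq\omega_1$ be a set of limit ordinals, $\bar\eta$ a ladder system on $S$, and $c:S\times\omega\to\omega$. A function $a$ with $\lambda\subseteq\operatorname{dom}a$ \emph{obeys $c$ at $\lambda\in S$} if $a(\eta_\lambda(n))=c(\lambda,n)$ for almost all $n$. Let $Q_c$ be the set of functions $a:\alpha\to\omega$ with $\alpha<\omega_1$ that obey $c$ at every $\lambda\in S$ with $\lambda\le\alpha$, ordered by reverse inclusion. The largest element is $\emptyset$. The next two lemmas are theorems of ZFC and do not use stationarity, so they apply to $S$ and $\bar\eta$ in every forcing extension with the same $\omega_1$, with $c$ and $Q_c$ taken in the extension.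

The first lemma says that countably many ladders can always be uniformized, even with finitely many values prescribed.

\begin{lemma}\label{lem:extend}
Let $a\in Q_c$ with $\operatorname{dom}a=\alpha\le\beta<\omega_1$, and let $s$ be a finite partial function from $[\alpha,\beta)$ to $\omega$. Then there is $a'\in Q_c$ with $a'\supseteq a\cup s$ and $\operatorname{dom}a'=\beta$.
\end{lemma}

\begin{proof}
If $\gamma<\lambda$, then $\operatorname{ran}\eta_\lambda\cap\gamma$ is finite, because $\eta_\lambda$ is an increasing $\omega$-sequence cofinal in $\lambda$. Consequently the ranges of two different ladders have finite intersection. Enumerate the countable set $S\cap(\alpha,\beta]$ without repetition as $\lambda_0,\lambda_1,\dots$ and put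
\[
T_i=\operatorname{ran}\eta_{\lambda_i}\setminus\Bigl(\alpha\cup\operatorname{dom}s\cup\bigcup_{j<i}\operatorname{ran}\eta_{\lambda_j}\Bigr).
\]
The sets $T_i$ are pairwise disjoint subsets of $[\alpha,\beta)\setminus\operatorname{dom}s$, and $T_i$ is cofinite in $\operatorname{ran}\eta_{\lambda_i}$. Let $a'$ extend $a\cup s$, put $a'(\eta_{\lambda_i}(n))=c(\lambda_i,n)$ when $\eta_{\lambda_i}(n)\in T_i$, and let $a'$ be $0$ at the remaining ordinals below $\beta$. Then $a'$ obeys $c$ at $\lambda\le\alpha$ because it extends $a$, and at each $\lambda_i$ by construction.
\end{proof}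

\begin{lemma}\label{lem:proper}
$Q_c$ is proper.
\end{lemma}

\begin{proof}
Let $\theta=(2^{\aleph_1})^+$; then $c$, $Q_c$ and all subsets of $Q_c$ are in $\mathcal H(\theta)$. Let $\chi>2^\theta$ be regular, let $N\prec\mathcal H(\chi)$ be countable with $Q_c,\mathcal H(\theta)\in N$, let $\delta=N\cap\omega_1$, and let $a_0\in Q_c\cap N$. List the dense subsets of $Q_c$ in $N$ as $D_0,D_1,\dots$. Consider any sequence $a_0\subseteq a_1\subseteq\cdots$ in $Q_c\cap N$ with $a_{n+1}\in D_n$; let $\alpha_n=\operatorname{dom}a_n$ and $a_\omega=\bigcup_na_n$. Each $\alpha_n$ is in $N\cap\omega_1=\delta$. For $\beta<\delta$ the set of conditions with domain at least $\beta$ is in $N$ and is dense by Lemma~\ref{lem:extend}, so $\sup_n\alpha_n=\delta=\operatorname{dom}a_\omega$. If $\lambda\in S$ and $\lambda<\delta$, then $\lambda\le\alpha_n$ for some $n$, and $a_\omega\supseteq a_n$ obeys $c$ at $\lambda$. So $a_\omega\in Q_c$ provided that $\delta\notin S$ or $a_\omega$ obeys $c$ at $\delta$, and in that case $a_\omega$ is an $(N,Q_c)$-generic extension of $a_0$. If $\delta\notin S$ we are done.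

Let $\delta\in S$. The difficulty is that the step from $a_n$ into $D_n$ may pass points of the ladder $\eta_\delta$ and color them wrongly, and this may happen at infinitely many steps. The requests of $\delta$ are not available inside $N$, but every finite part of them is. A finite part suffices if we know in advance a bound below $\delta$ for $\alpha_{n+1}$, and a smaller model provides one.

Given $a_n\in N$, there is a countable $M\prec\mathcal H(\theta)$ containing $a_n$, $D_n$ and $Q_c$, and by elementarity there is such an $M$ in $N$. By (E1), $M\subseteq N$, and $\varepsilon=M\cap\omega_1$ is a countable limit ordinal in $N$, so $\varepsilon<\delta$. The function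
\[
s=\{(\eta_\delta(k),c(\delta,k)):\alpha_n\le\eta_\delta(k)<\varepsilon\}
\]
is a finite subset of $\varepsilon\times\omega\subseteq M$, so $s\in M$. Since $\varepsilon$ is a limit ordinal, there is $\beta$ with $\alpha_n\le\beta<\varepsilon$ and $\operatorname{dom}s\subseteq\beta$. By Lemma~\ref{lem:extend} and the elementarity of $M$ there is $a'\in Q_c\cap M$ with $a'\supseteq a_n\cup s$, and then $a_{n+1}\in D_n\cap M$ with $a_{n+1}\supseteq a'$. Now $\alpha_{n+1}\in M\cap\omega_1=\varepsilon$, so every point $\eta_\delta(k)$ in $[\alpha_n,\alpha_{n+1})$ belongs to $\operatorname{dom}s$ and $a_{n+1}(\eta_\delta(k))=c(\delta,k)$. The intervals $[\alpha_n,\alpha_{n+1})$ cover $[\alpha_0,\delta)$, so $a_\omega(\eta_\delta(k))=c(\delta,k)$ whenever $\eta_\delta(k)\ge\alpha_0$, which holds for almost all $k$.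
\end{proof}

\subsection*{The iteration}
Let $V$ be a model of ZFC$+$GCH. In $V$ fix a set $S\subseteq\omega_1$ of limit ordinals such that both $S$ and $\omega_1\setminus S$ are stationary, and any ladder system $\bar\eta$ on $S$. Let $\mathcal A$ be the set of functions $a:\alpha\to\omega$, $\alpha<\omega_1$, in $V$.

By recursion we define forcings $P_\xi$ $(\xi\le\omega_2)$ and, for $\zeta<\omega_2$, a $P_\zeta$-name $\dot c_\zeta$ for a coloring $S\times\omega\to\omega$, the $P_\zeta$-name $\dot Q_\zeta$ for $Q_{\dot c_\zeta}$, and a set $\mathcal T_\zeta$ of $P_\zeta$-names which contains $\check a$ for all $a\in\mathcal A$ and contains, for each name $\sigma$ with $1\Vdash\sigma\in\dot Q_\zeta$, a name $\sigma'$ with $1\Vdash\sigma=\sigma'$. The elements of $P_\xi$ are the functions $p$ on $\xi$ such that $\operatorname{supp}p=\{\zeta<\xi:p(\zeta)\ne\check\emptyset\}$ is countable and, for all $\zeta<\xi$,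
\[
p(\zeta)\in\mathcal T_\zeta,\qquad p{\restriction}\zeta\in P_\zeta,\qquad p{\restriction}\zeta\Vdash p(\zeta)\in\dot Q_\zeta .
\]
We put $q\le p$ if $q{\restriction}\zeta\Vdash q(\zeta)\supseteq p(\zeta)$ for all $\zeta<\xi$.

The usual definition of a countable support iteration asks for $1\Vdash p(\zeta)\in\dot Q_\zeta$ instead. Our variant allows $\check a$ as a coordinate when only $p{\restriction}\zeta$ forces $\check a\in\dot Q_\zeta$, and it gives an equivalent forcing. Indeed, for $p\in P_\xi$ and $\zeta\in\operatorname{supp}p$ let $p'(\zeta)\in\mathcal T_\zeta$ be a name forced to equal $p(\zeta)$ if $p{\restriction}\zeta$ is in the generic filter and $\emptyset$ otherwise, and let $p'(\zeta)=\check\emptyset$ for $\zeta\notin\operatorname{supp}p$. Then $1\Vdash p'(\zeta)\in\dot Q_\zeta$ and $p{\restriction}\zeta\Vdash p'(\zeta)=p(\zeta)$, so by induction on $\zeta$ we get $p'{\restriction}\zeta\le p{\restriction}\zeta\le p'{\restriction}\zeta$. Thus the conditions in the usual sense are dense, and (P2) applies.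

A condition $p\in P_\xi$ is \emph{flat} if there are $\delta<\omega_1$ and functions $a_\zeta:\delta\to\omega$ in $V$ with $p(\zeta)=\check a_\zeta$ for all $\zeta\in\operatorname{supp}p$. A flat condition is a concrete object of $V$: a countable set of coordinates and a matrix of integers. Flat conditions will turn out to be dense, and all counting is done with them.

It remains to choose the names $\dot c_\zeta$. Let $\xi<\omega_2$ and suppose $P_\xi$ is defined. By CH there are at most $\aleph_1^{\aleph_0}=\aleph_1$ countable subsets of $\xi$ and $|\mathcal A|=\aleph_1$, so $P_\xi$ has at most $\aleph_1$ flat conditions. A \emph{$\xi$-code} is a family $\bar A=(A_{\lambda,n,k})_{\lambda\in S,\,n,k\in\omega}$ of sets of flat conditions in $P_\xi$. Given a filter $\Gamma\subseteq P_\xi$, it defines the coloring $c_{\bar A,\Gamma}$ whose value at $(\lambda,n)$ is the least $k$ with $A_{\lambda,n,k}\cap\Gamma\ne\emptyset$, and $0$ if there is no such $k$. There are at most $(2^{\aleph_1})^{\aleph_1}=\aleph_2$ $\xi$-codes; list them, with repetitions if necessary, as $\bar A^{\xi,\nu}$ $(\nu<\omega_2)$. Fix in advance a surjection $\zeta\mapsto(\xi(\zeta),\nu(\zeta))$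 from $\omega_2$ onto $\omega_2\times\omega_2$ with $\xi(\zeta)\le\zeta$. (Take a map onto $\omega_2\times\omega_2$ whose fibers are unbounded and change its value to $(0,0)$ wherever the inequality fails.) Let $\dot c_\zeta$ be a $P_\zeta$-name for the coloring defined by the code $\bar A^{\xi(\zeta),\nu(\zeta)}$ and the filter $\{p{\restriction}\xi(\zeta):p\in\dot\Gamma_\zeta\}$, where $\dot\Gamma_\zeta$ names the $P_\zeta$-generic filter.

Along with the recursion we see that every $P_\xi$ is proper: if each $\dot Q_\zeta$ with $\zeta<\xi$ is forced to be proper, then $P_\xi$ is proper by (P2), it preserves $\omega_1$ by (P1), and Lemma~\ref{lem:proper} in the extension by $P_\xi$ shows that $\dot Q_\xi$ is forced to be proper.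

Lower bounds in $P_\xi$ will be built coordinate by coordinate, using the following observation.

\begin{lemma}\label{lem:glue}
Let $X\subseteq P_\xi$ and let $q$ be a function on $\xi$ with countable support and $q(\zeta)\in\mathcal T_\zeta$ for all $\zeta$. Suppose that for each $\zeta<\xi$: if $q{\restriction}\zeta\in P_\zeta$ and $q{\restriction}\zeta\le p{\restriction}\zeta$ for all $p\in X$, then $q{\restriction}\zeta$ forces $q(\zeta)\in\dot Q_\zeta$ and $q(\zeta)\supseteq p(\zeta)$ for all $p\in X$. Then $q\in P_\xi$ and $q\le p$ for all $p\in X$.
\end{lemma}

\begin{proof}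
We show by induction on $\gamma\le\xi$ that $q{\restriction}\gamma\in P_\gamma$ and $q{\restriction}\gamma\le p{\restriction}\gamma$ for $p\in X$. Both statements are, by definition, requirements on the coordinates $\zeta<\gamma$, and these hold by the induction hypothesis for $\zeta$ and the assumption.
\end{proof}

For $\zeta<\xi\le\omega_2$ and $\beta<\omega_1$ let $D^\xi_{\zeta,\beta}$ be the set of $r\in P_\xi$ such that $r(\zeta)=\check a$ for some $a\in\mathcal A$ with $\operatorname{dom}a\ge\beta$.

\begin{lemma}\label{lem:decide}
If $P_\zeta$ adds no new $\omega$-sequences of ordinals, then $D^\xi_{\zeta,\beta}$ is dense in $P_\xi$.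
\end{lemma}

\begin{proof}
Let $r\in P_\xi$. By Lemma~\ref{lem:extend} in the extension by $P_\zeta$, the condition $r{\restriction}\zeta$ forces that $r(\zeta)$ has an extension in $\dot Q_\zeta$ with domain at least $\beta$. This extension is a function from an ordinal $\gamma<\omega_1$ to $\omega$; composing it with an enumeration of $\gamma$ in $V$ gives an $\omega$-sequence of ordinals, so it is forced to lie in $V$. Hence there are $r'\le r{\restriction}\zeta$ in $P_\zeta$ and $a\in\mathcal A$ with $\operatorname{dom}a\ge\beta$ such that $r'$ forces $\check a\in\dot Q_\zeta$ and $\check a\supseteq r(\zeta)$. Let $q$ equal $r'$ below $\zeta$, $\check a$ at $\zeta$, and $r$ above $\zeta$. Lemma~\ref{lem:glue} with $X=\{r\}$ applies: up to $\zeta$ by the choice of $r'$ and $a$, and at $\gamma>\zeta$ because a condition below $r{\restriction}\gamma$ forces $r(\gamma)\in\dot Q_\gamma$. So $q\in D^\xi_{\zeta,\beta}$ and $q\le r$.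
\end{proof}

In the iteration the device from the proof of Lemma~\ref{lem:proper} is not directly available: for $\delta=N\cap\omega_1\in S$ the requests $\dot c_\zeta(\delta,k)$ are given by names which conditions in $N$ need not decide. For $\delta\notin S$ there are no requests at $\delta$, and every generic sequence has a lower bound.

\begin{lemma}\label{lem:flat}
Let $\xi\le\omega_2$.
\begin{enumerate}
\item[(a)] Let $\chi$ be a regular cardinal such that the iteration is in $\mathcal H(\chi)$, and let $N\prec\mathcal H(\chi)$ be countable, contain the iteration and $\xi$, and satisfy $\delta=N\cap\omega_1\notin S$. Then every generic sequence for $(N,P_\xi)$ has a flat lower bound in $P_\xi$.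
\item[(b)] $P_\xi$ adds no new $\omega$-sequences of ordinals.
\item[(c)] The flat conditions are dense in $P_\xi$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $\xi$ and assume (b) for all $\zeta<\xi$.

(a) Let $(p_n)$ be a generic sequence and fix $\zeta\in N\cap\xi$. Let $J_\zeta$ be the set of $n$ such that $p_n(\zeta)=\check a_{\zeta,n}$ for some $a_{\zeta,n}\in\mathcal A$. For $n\in J_\zeta$ the function $a_{\zeta,n}$ is definable from $p_n$ and $\zeta$, so it is in $N$ and $\operatorname{dom}a_{\zeta,n}<\delta$. If $n<n'$ are in $J_\zeta$, then $p_{n'}{\restriction}\zeta\Vdash\check a_{\zeta,n'}\supseteq\check a_{\zeta,n}$, so $a_{\zeta,n'}\supseteq a_{\zeta,n}$. For $\beta<\delta$ the set $D^\xi_{\zeta,\beta}$ is in $N$ and is dense by Lemma~\ref{lem:decide}, so $\operatorname{dom}a_{\zeta,n}\ge\beta$ for some $n\in J_\zeta$. As $\delta$ is a limit ordinal, $J_\zeta$ is infinite and $a_\zeta=\bigcup_{n\in J_\zeta}a_{\zeta,n}$ is a function $\delta\to\omega$ in $V$.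

Let $q(\zeta)=\check a_\zeta$ for $\zeta\in N\cap\xi$ and $q(\zeta)=\check\emptyset$ for $\zeta\in\xi\setminus N$. We verify the assumption of Lemma~\ref{lem:glue} for $X=\{p_n:n\in\omega\}$. Let $q{\restriction}\zeta$ be a condition below all $p_n{\restriction}\zeta$. If $\zeta\notin N$, then $p_n(\zeta)=\check\emptyset=q(\zeta)$, since $\operatorname{supp}p_n$ is a countable element of $N$ and hence a subset of $N$. Let $\zeta\in N$. For $n\in J_\zeta$ the condition $q{\restriction}\zeta\le p_n{\restriction}\zeta$ forces $\check a_{\zeta,n}\in\dot Q_\zeta$. If $\lambda\in S$ and $\lambda\le\delta$, then $\lambda<\delta$ \emph{because $\delta\notin S$}, so $\lambda\le\operatorname{dom}a_{\zeta,n}$ for some $n\in J_\zeta$, and $q{\restriction}\zeta$ forces that $\check a_\zeta\supseteq\check a_{\zeta,n}$ obeys $\dot c_\zeta$ at $\lambda$. Hence $q{\restriction}\zeta\Vdash\check a_\zeta\in\dot Q_\zeta$. For arbitrary $n$ choose $n'\ge n$ in $J_\zeta$; then $q{\restriction}\zeta\le p_{n'}{\restriction}\zeta$ forces $\check a_\zeta\supseteq p_{n'}(\zeta)\supseteq p_n(\zeta)$. So $q$ is a lower bound of $(p_n)$ in $P_\xi$, and it is flat.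

(b), (c) Let $p\in P_\xi$ and let $\dot x$ be a name with $p\Vdash\dot x:\omega\to\mathrm{Ord}$. Since $\omega_1\setminus S$ is stationary, (E2) gives $N$ as in (a), for a large enough $\chi$, with $p,\dot x\in N$. Take a generic sequence with $p_0=p$ and a flat lower bound $q$. Then $q\le p$, which proves (c). For each $k$ the set of conditions that decide $\dot x(k)$ or are incompatible with $p$ is dense and in $N$, so it contains some $p_n$; as $p_n\le p$, this $p_n$ decides $\dot x(k)$. Hence $q$ decides every value $\dot x(k)$ and forces $\dot x\in V$. The same applies below every extension of $p$, so $p\Vdash\dot x\in V$.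
\end{proof}

\begin{lemma}\label{lem:cc}
$P_{\omega_2}$ has no antichain of size $\aleph_2$.
\end{lemma}

\begin{proof}
Extending the members of an antichain to flat conditions gives an antichain of the same size, so it suffices to find two compatible conditions among any $\aleph_2$ flat ones. The $\Delta$-system lemma states, under CH, that among $\aleph_2$ countable sets there are $\aleph_2$ whose pairwise intersections equal a fixed set $R$. Apply it to the supports. By CH there are only $\aleph_1^{\aleph_0}=\aleph_1$ possibilities for the restriction of a flat condition to the countable set $R$. So there are two conditions $p,p'$ in the family with $\operatorname{supp}p\cap\operatorname{supp}p'=R$ and $p{\restriction}R=p'{\restriction}R$. Let $q(\zeta)=p(\zeta)$ for $\zeta\in\operatorname{supp}p$ and $q(\zeta)=p'(\zeta)$ otherwise. At each $\zeta$, each of $p(\zeta)$ and $p'(\zeta)$ equals $q(\zeta)$ or $\check\emptyset$, and a condition below $p{\restriction}\zeta$ and $p'{\restriction}\zeta$ forces both into $\dot Q_\zeta$. By Lemma~\ref{lem:glue}, $q$ is a common extension of $p$ and $p'$.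
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:con}]
If ZFC is consistent, so is ZFC$+$GCH (G\"odel), so it suffices to show that $V[\Gamma]$ satisfies GCH and (U), where $\Gamma$ is generic over $V$ for $P=P_{\omega_2}$. For $\xi<\omega_2$ let $\Gamma_\xi=\{p{\restriction}\xi:p\in\Gamma\}$, which is $P_\xi$-generic over $V$.

\emph{Codes for subsets.} Let $\varphi$ be a statement of the forcing language and let $A$ be a maximal antichain among the flat conditions that force $\varphi$. Then $|A|\le\aleph_1$ by Lemma~\ref{lem:cc}, and
\begin{equation}\label{eq:nice}
\varphi\text{ holds in }V[\Gamma]\iff A\cap\Gamma\neq\emptyset .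
\end{equation}
The implication from right to left holds because members of $A$ force $\varphi$. Conversely, let $p\in\Gamma$ force $\varphi$. Every extension of $p$ has a flat extension, which forces $\varphi$ and is therefore compatible with a member of $A$. So the conditions below a member of $A$ are dense below $p$, and $\Gamma$ meets $A$.

\emph{Cardinals and GCH.} By Lemma~\ref{lem:flat}(b), $\omega_1$ is preserved and no reals are added, so CH holds in $V[\Gamma]$. By Lemma~\ref{lem:cc} all cardinals from $\aleph_2$ on are preserved. There are at most $\aleph_2^{\aleph_0}=\aleph_2$ flat conditions in $P$, hence at most $\aleph_2^{\aleph_1}=\aleph_2$ antichains of flat conditions. By \eqref{eq:nice}, applied to the statements $\check\alpha\in\dot X$, a subset of $\kappa\ge\aleph_1$ in $V[\Gamma]$ is determined by $\Gamma$ and a $\kappa$-sequence of such antichains in $V$. The number of these sequences is at most $\aleph_2^\kappa\le(2^{\aleph_1})^\kappa=2^\kappa=\kappa^+$, computed in $V$. So $2^\kappa=\kappa^+$ in $V[\Gamma]$.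

\emph{Stationarity.} $P$ is proper, so $S$ is stationary in $V[\Gamma]$ by (P1). This is the one conclusion for which properness is indispensable in our argument.

\emph{Every coloring is treated.} Let $c:S\times\omega\to\omega$ be in $V[\Gamma]$, with name $\dot c$. In $V$ choose for each $(\lambda,n,k)$ a maximal antichain $A_{\lambda,n,k}$ among the flat conditions forcing that $\dot c$ is a function with $\dot c(\lambda,n)=k$. These are $\aleph_1$ antichains of size at most $\aleph_1$, so the supports of all their members are contained in some $\xi<\omega_2$. If $\operatorname{supp}r\subseteq\xi$, then $r\in\Gamma$ if and only if $r{\restriction}\xi\in\Gamma_\xi$: if $r{\restriction}\xi=p{\restriction}\xi$ with $p\in\Gamma$, then $p\le r$. Let $\bar A'$ be the $\xi$-code with $A'_{\lambda,n,k}=\{r{\restriction}\xi:r\in A_{\lambda,n,k}\}$. By \eqref{eq:nice}, $c(\lambda,n)=k$ if and only if $A'_{\lambda,n,k}\cap\Gamma_\xi\ne\emptyset$; that is, $c=c_{\bar A',\Gamma_\xi}$. Choose $\nu$ with $\bar A'=\bar A^{\xi,\nu}$ and $\zeta$ with $(\xi(\zeta),\nu(\zeta))=(\xi,\nu)$. Then $c$ is the interpretation of $\dot c_\zeta$ by $\Gamma_\zeta$.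

\emph{Uniformization.} Let $\mathcal F=\{a\in\mathcal A:p(\zeta)=\check a\text{ for some }p\in\Gamma\}$. If $p\in\Gamma$ and $p(\zeta)=\check a$, then $p{\restriction}\zeta\in\Gamma_\zeta$ forces $\check a\in\dot Q_\zeta$, so $a$ obeys $c$ at every $\lambda\in S$ with $\lambda\le\operatorname{dom}a$. If $a,a'\in\mathcal F$ come from $p,p'\in\Gamma$ and $r\in\Gamma$ extends both, then the interpretation of $r(\zeta)$ by $\Gamma_\zeta$ is a function extending $a$ and $a'$. So $F=\bigcup\mathcal F$ is a function. By Lemmas~\ref{lem:decide} and~\ref{lem:flat}(b), $\Gamma$ meets $D^{\omega_2}_{\zeta,\beta}$ for every $\beta<\omega_1$. Hence $\operatorname{dom}F=\omega_1$, and for each $\lambda\in S$ there is $a\in\mathcal F$ with $\lambda\le\operatorname{dom}a$, so $F\supseteq a$ obeys $c$ at $\lambda$. Thus $F$ uniformizes $c$, and (U) holds in $V[\Gamma]$.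
\end{proof}

\section{The main theorem and the case $V=L$}\label{sec:L}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If ZFC is consistent, then so is ZFC $+$ GCH $+$ (U) by Proposition~\ref{prop:con}, and (U) yields a group with all the listed properties by Corollary~\ref{cor:U}.
\end{proof}

Some hypothesis beyond GCH is needed for a group with all these properties, as the following complement shows. It is not used elsewhere in the paper.

\begin{theorem}\label{thm:L}
If $V=L$, then every normal first-countable space that is a countable union of closed discrete subspaces is paracompact. In particular this holds for every such paratopological group.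
\end{theorem}

\begin{proof}
Fleissner \cite{Fleissner} proved that under $V=L$ normal first-countable spaces are CWH. Let $X=\bigcup_iL_i$ with $L_i$ closed discrete, and let $\mathcal U$ be an open cover of $X$. Fix $i$. Choose pairwise disjoint open sets $W_x\ni x$ $(x\in L_i)$ and shrink them so that each is contained in a member of $\mathcal U$. A disjoint family need not be discrete, and normality repairs this: choose an open $O$ with $L_i\subseteq O\subseteq\overline O\subseteq\bigcup_{x\in L_i}W_x$. The family $\{W_x\cap O:x\in L_i\}$ covers $L_i$ and is discrete, for a point of $\overline O$ has some $W_x$ as a neighborhood, which meets at most one member, and a point outside $\overline O$ has the neighborhood $X\setminus\overline O$, which meets none. The union of these families over all $i$ is a $\sigma$-discrete open refinement of $\mathcal U$ that covers $X$. Since $X$ is regular, it is paracompact by (T6).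
\end{proof}

Since $V=L$ implies GCH and is consistent with ZFC if ZFC is consistent, Theorems~\ref{thm:main} and~\ref{thm:L} give the following.

\begin{corollary}\label{cor:indep}
If ZFC is consistent, the statement ``every normal first-countable paratopological group that is a countable union of closed discrete subspaces is paracompact'' is independent of ZFC $+$ GCH.
\end{corollary}

\begin{thebibliography}{9}

\bibitem{LS}
\emph{A Normal And Moore Paratopological Group}, \texttt{http://test.ndnu.edu.cn/LSPapers/LSp206.pdf}.

\bibitem{Fleissner}
Fleissner, \emph{Normal Moore spaces in the constructible universe}, Proc. Amer. Math. Soc. 46 (1974).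

\bibitem{Jech}
Jech, \emph{Set Theory}, 3rd ed.

\bibitem{Shelah}
S. Shelah, \emph{Whitehead groups may not be free, even assuming CH, I}, Israel J. Math. 28 (1977).

\end{thebibliography}
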